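# Nearly balanced bipartitions of cubic graphs into components of size at most 2

## 1. Valid colorings of a cubic graph and their color sums

**Convention.** Throughout, $G$ is a finite cubic graph with vertex set $V$: every vertex has degree 3. It need not be connected. Parallel edges are allowed, loops are not; simple graphs are included. For example, $K_4$, $K_{3,3}$ and the graph with two vertices joined by three parallel edges are all cubic in this sense. Counting edge ends gives $3|V|=2|\text{edges}|$, so $|V|$ is even.

**Definition (bipartition, component size).** A bipartition of $G$ is a partition $(V_1,V_2)$ of $V$ into two parts. $G(V_i)$ is the subgraph induced by $V_i$, and the size of a connected component is its number of vertices. For example, splitting the four vertices of $K_4$ as $2+2$ gives two induced subgraphs, each a single edge, so each has one component, of size 2. Splitting $3+1$ gives a component of size 3.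

**Definition (coloring, $d$).** A coloring is a map $x:V\to\{+1,-1\}$. It encodes the bipartition $V_1=x^{-1}(1)$, $V_2=x^{-1}(-1)$. Put
$$d(x)=\sum_{v\in V}x(v)=|V_1|-|V_2|.$$
Since $|V|$ is even, $d(x)$ is even. In $K_4$, a $2+2$ split has $d=0$ and a $3+1$ split has $d=\pm2$.

**Definition (mono, bich, $E$).** An edge is mono under $x$ if its ends have equal color, and bich otherwise. $E(x)$ is the number of mono edges. In $K_4$, a $2+2$ split has $E=2$ and a $3+1$ split has $E=3$.

**Definition (valid).** A coloring $x$ is valid if every vertex is incident with at most one mono edge. Equivalently, the mono edges form a matching. In $K_4$ the $2+2$ splits are valid. The $3+1$ splits are not, since each vertex of the triangle lies on two mono edges.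

If $x$ is valid, all components of $G(V_1)$ and $G(V_2)$ have at most 2 vertices. For simple $G$ the converse holds too: a component with at most 2 vertices then has at most one edge. With parallel edges validity is stronger: two vertices of the same color joined by a double edge may form a component of size 2, but the coloring is not valid.

**Definition (spectrum of color sums).** $\mathcal D(G)=\{d(x): x\text{ valid}\}$. If $x$ is valid then so is $-x$, so $\mathcal D(G)=-\mathcal D(G)$. From the discussion above, $\mathcal D(K_4)=\{0\}$: the $4+0$ splits are clearly not valid.

We can now pose the question. A conjecture of Ban and Linial, taken here from the problem list "Sparse $k$-chromatic subgraph" (http://www.ens-lyon.fr/LIP/MC2/STINT/data/uploads/stint-janvier-2016-problems.pdf), asks: does every cubic graph have a bipartition $(V_1,V_2)$ with $\bigl||V_1|-|V_2|\bigr|\le2$ such that the components of $G(V_1)$ and $G(V_2)$ have size at most 2? The answer is yes.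

**Theorem 1.** Every finite cubic graph has a valid coloring with $|d|\le2$. So the Ban–Linial statement holds.

We shall prove more: the set $\mathcal D(G)$ has no large gaps.

**Theorem 2.** $\mathcal D(G)$ is nonempty, and two consecutive elements of $\mathcal D(G)$ differ by at most $4$.

**Theorem 2 implies Theorem 1.** By symmetry and nonemptiness, $\mathcal D(G)$ has a non-negative element; let $t$ be the least one. If $t=0$ we are done. If $t>0$, no element lies strictly between $-t$ and $t$: a non-negative one would be smaller than $t$, and a negative one would have its mirror image there. So $-t$ and $t$ are consecutive, $2t\le4$, and $t\le2$. $\square$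

## 2. The bound $|d|\le|V|/5$ and graphs with fewer than 20 vertices

Let $x$ be valid and let $m_i$ be the number of edges in $G(V_i)$. The number of bich edges, counted from either side, is $3|V_1|-2m_1=3|V_2|-2m_2$. Hence
$$3d(x)=2(m_1-m_2).\tag{1}$$
Suppose $d=d(x)>0$. The $m_1$ edges in $G(V_1)$ form a matching, so $2m_1\le|V_1|=\tfrac12(|V|+d)$. By (1), $3d\le2m_1\le\tfrac12(|V|+d)$, that is, $5d\le|V|$. Applying this to $-x$ when $d<0$, every valid coloring satisfies $|d|\le|V|/5$.

We shall see in Section 4 that a valid coloring always exists. So for $|V|\le8$ we get $|d|<2$, and $\mathcal D(G)=\{0\}$. For $|V|<20$ we get $|d|<4$, hence $|d|\le2$ for every valid coloring. Up to 18 vertices the conjecture therefore asks only for the existence of a valid coloring.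

At 20 vertices this is no longer true, as the next section shows.

## 3. Cubic graphs with $\mathcal D(G)=\{-2,2\}$

The two examples below are connected simple cubic graphs with $\mathcal D(G)=\{-2,2\}$. They show that the bound $2$ in Theorem 1 and the gap $4$ in Theorem 2 are best possible, and the first shows that the bound 2 cannot be lowered even for bridgeless graphs.

**The Petersen graph.** The vertices are the ten 2-subsets of $\{1,\dots,5\}$; two are adjacent when disjoint. Each vertex has 3 neighbors, so there are 15 edges. Two adjacent vertices have a union of size 4, so they have no common neighbor. Two distinct non-adjacent vertices have a union of size 3, so they have exactly one common neighbor. In particular the graph is connected and has no triangle and no 4-cycle.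

We first count 5-cycles through an edge $uv$. Such a cycle determines a neighbor $u'\ne v$ of $u$ and a neighbor $v'\neq u$ of $v$; there are 4 choices of $(u',v')$. For each choice, $u'\ne v'$ and $u',v'$ are not adjacent (no triangle, no 4-cycle), so they have exactly one common neighbor. This neighbor is not $u$ or $v$, because there is no triangle. So each edge lies in exactly four 5-cycles (in particular the graph is bridgeless), and the number of 5-cycles is $4\cdot15/5=12$.

Let $x$ be valid. Around a 5-cycle the color changes an even number of times, so the number of mono edges on it is odd. The mono edges form a matching, so a 5-cycle contains at most two of them, hence exactly one. Counting pairs (mono edge, 5-cycle containing it) gives $4E(x)=12$, so $E(x)=3$. Now $m_1+m_2=3$ is odd, so $m_1-m_2$ is odd and at most 3 in absolute value. By (1) it is divisible by 3. So $m_1-m_2=\pm3$ and $d(x)=\pm2$.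

A valid coloring can be written down. Give color $-1$ to the four sets containing the element 1: they pairwise intersect, so they span no edge. Give color $+1$ to the six 2-subsets of $\{2,3,4,5\}$: they span the perfect matching $23|45,\ 24|35,\ 25|34$. Here $d=6-4=2$. So $\mathcal D=\{-2,2\}$.

**A graph with bridges, on 22 vertices.** Take three copies of $K_{3,3}$ with parts $\{a,x_1,x_2\}$ and $\{b,y_1,y_2\}$. In each copy subdivide the edge $ab$ by a vertex $r$, and join one new vertex $v$ to the three vertices $r$. Consider a valid coloring.

First, in each copy $y_1,y_2,b$ have the same color. Otherwise two of them have some color $s$ and the third has color $-s$. Each $x_i$ is adjacent to all of $y_1,y_2,b$, hence to two vertices of color $s$, so $x_i$ has color $-s$. Then the one of $y_1,y_2,b$ with color $-s$ lies on two mono edges, to $x_1$ and to $x_2$, a contradiction.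

Let $s$ be the common color of $y_1,y_2,b$. Then $x_1,x_2$ have color $-s$, and $a$, which is adjacent to $y_1$ and $y_2$, has color $-s$. So $r$ is adjacent to $a$ of color $-s$ and to $b$ of color $s$, and exactly one of $ra,rb$ is mono. Hence $rv$ is bich. The color sum of the copy is $3s-3s$ plus the color of $r$, and the color of $r$ is opposite to that of $v$. If $v$ has color $\varepsilon$, the total is $d=\varepsilon-3\varepsilon=-2\varepsilon=\pm2$. Since a valid coloring exists (Section 4) and $\mathcal D(G)$ is symmetric, $\mathcal D(G)=\{-2,2\}$.

**Several copies of the Petersen graph.** In the disjoint union of $k$ Petersen graphs, a coloring is valid exactly when its restriction to each copy is. So the color sums are the sums of $k$ terms $\pm2$, and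
$$\mathcal D=\{-2k,-2k+4,\dots,2k-4,2k\}.$$
Every valid coloring has $E=3k$. With $k=2$ we have 20 vertices and a valid coloring with $d=4=|V|/5$.

## 4. Relaxation, and why it does not control $d$

Write $\mathrm{dist}(x,y)=|\{v:x(v)\ne y(v)\}|$, and let $x^U$ be $x$ with the colors on $U$ reversed.

**Relaxation.** This produces valid colorings and records the cost. If a vertex lies on $k\ge2$ mono edges, reversing its color changes $E$ by $(3-k)-k=3-2k\le-1$. Since $E\ge0$, repeating this from any coloring $z_1$ must stop, and it stops at a valid coloring $z$. Each reversal lowers $E$ by at least 1 and increases the distance from $z_1$ by at most 1. So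
$$E(z)\le E(z_1)-\mathrm{dist}(z_1,z).\tag{2}$$
In particular valid colorings exist, so $\mathcal D(G)\ne\emptyset$. For instance, in $K_4$ start with all vertices of color $+1$, where $E=6$. Reversing one vertex gives $E=3$, reversing a second gives $E=2$, and the coloring is valid. The distance is 2 and $E$ dropped by 4.

The first thing one tries is to choose a coloring with the fewest mono edges. It is valid, but it says nothing about $d$: for $k$ Petersen graphs all valid colorings have the same $E=3k$, while $d$ can be $2k$.

The second thing one tries is a discrete continuity argument. Take valid $x$ and $y$ whose color sums lie on either side of a gap of $\mathcal D(G)$. Reverse, one at a time, the vertices where they differ. The color sum changes by $\pm2$ at each step, so we pass through every even value in the gap. But the intermediate colorings need not be valid, and sometimes cannot be: the Petersen graph has $-2,2\in\mathcal D$ but no valid coloring with $d=0$. We may relax an intermediate coloring, but then $d$ lands wherever the relaxation takes it.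

One might hope to tame this by choosing the pair $(x,y)$ at minimum distance. Let $J$ be the set where $x$ and $y$ differ, $U\subseteq J$, $W=J\setminus U$, $z_1=x^U$, and let $z$ be a relaxation of $z_1$. Suppose $z$ lands on the side of $x$. Minimality of the distance gives $|J|\le\mathrm{dist}(z,y)\le|W|+\mathrm{dist}(z_1,z)$, so $\mathrm{dist}(z_1,z)\ge|U|$. By (2), $E(z_1)-E(z)\ge|U|$. This is where it stops: $E(z)$ is unknown. If $E(x)$ stood in its place, we would have a condition on $x$, $y$ and $U$ alone, which could be read off the graph.

The remedy is to put $E$ into the quantity that is minimized. Each unit of distance created by relaxation is paid for by a unit of $E$, so the two cancel.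

## 5. A closest pair across a gap, measured by $\mathrm{dist}+E$

From here to the end of the notes we assume that Theorem 2 fails and work toward a contradiction. We know that $\mathcal D(G)\neq\emptyset$ and that all its elements are even. So there are consecutive elements $D_1<D_2$ of $\mathcal D(G)$ with $D_2-D_1\ge6$. Every valid coloring lies in
$$\mathcal P=\{x \text{ valid}: d(x)\ge D_2\}\quad\text{or}\quad\mathcal N=\{x\text{ valid}: d(x)\le D_1\},$$
and both sets are nonempty. Choose $(x,y)\in\mathcal P\times\mathcal N$ minimizing
$$\Psi(x,y)=\mathrm{dist}(x,y)+E(x)+E(y).$$
Let $J=\{v:x(v)\ne y(v)\}$ and $R=V\setminus J$. Since $y=-x$ on $J$ and $y=x$ on $R$,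
$$w:=\sum_{v\in J}x(v)=\tfrac12\bigl(d(x)-d(y)\bigr)\ge3.$$

**Step 1: a dichotomy for every subset of $J$.** The purpose is to turn minimality of $\Psi$ into a condition on $x,y$ and $U$ only. Let $U\subseteq J$, $W=J\setminus U$. Put $z_1=x^U$. Then $z_1=y^W$, since both colorings agree with $y$ on $U$, with $x$ on $W$, and with $x=y$ on $R$. So $\mathrm{dist}(x,z_1)=|U|$ and $\mathrm{dist}(z_1,y)=|W|$. Relax $z_1$ to a valid $z$, so $z\in\mathcal P$ or $z\in\mathcal N$.

If $z\in\mathcal P$, then $(z,y)\in\mathcal P\times\mathcal N$, and by minimality, the triangle inequality and (2),
$$\Psi(x,y)\le\Psi(z,y)\le|W|+\mathrm{dist}(z_1,z)+E(z)+E(y)\le|W|+E(z_1)+E(y).$$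
The left side is $|U|+|W|+E(x)+E(y)$. Hence $E(x^U)-E(x)\ge|U|$.

If $z\in\mathcal N$, then $(x,z)\in\mathcal P\times\mathcal N$, and
$$\Psi(x,y)\le\Psi(x,z)\le|U|+\mathrm{dist}(z_1,z)+E(x)+E(z)\le|U|+E(x)+E(z_1),$$
so $E(x^U)-E(y)\ge|W|$. We have shown that for every $U\subseteq J$, with $W=J\setminus U$,
$$E(x^U)-E(x)\ge|U|\quad\text{or}\quad E(x^U)-E(y)\ge|W|.\tag{3}$$

The value of $d(z)$ no longer matters: whichever side $z$ falls on, we learn something. It remains to find one set $U$ for which both alternatives fail.

## 6. Five vertex types on $J$

**Step 2: classify the vertices of $J$.** The purpose is to make both differences in (3) computable. This step uses only that $x$ and $y$ are valid.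

An edge inside $J$ has both ends reversed when passing from $x$ to $y$, so it has the same status (mono or bich) in both. An edge between $J$ and $R$ has exactly one end reversed, so it has opposite statuses in $x$ and $y$. For $v\in J$ let

- $\alpha_v$ be the number of edges from $v$ to $R$ that are mono in $x$ (hence bich in $y$),
- $\beta_v$ be the number of edges from $v$ to $R$ that are bich in $x$ (hence mono in $y$),
- $\mu_v$ be the number of mono edges from $v$ inside $J$.

Validity of $x$ gives $\alpha_v+\mu_v\le1$; validity of $y$ gives $\beta_v+\mu_v\le1$. So either $\mu_v=1$ and $\alpha_v=\beta_v=0$, or $\mu_v=0$ and $\alpha_v,\beta_v\in\{0,1\}$ are arbitrary.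

**Definition (the graph $H$ and the types).** $H$ is the graph on the vertex set $J$ whose edges are the bich edges inside $J$. So $\deg_H(v)=3-\alpha_v-\beta_v-\mu_v$. Put $p_v=1+\alpha_v-\beta_v$ and $q_v=1-\alpha_v+\beta_v$. Each $v\in J$ has exactly one of these types:

| type | $(\alpha_v,\beta_v,\mu_v)$ | $\deg_H(v)$ | $p_v$ | $q_v$ |
|---|---|---|---|---|
| $n$ | $(0,0,0)$ | 3 | 1 | 1 |
| $a$ | $(1,0,0)$ | 2 | 2 | 0 |
| $b$ | $(0,1,0)$ | 2 | 0 | 2 |
| $L$ | $(1,1,0)$ | 1 | 1 | 1 |
| $m$ | $(0,0,1)$ | 2 | 1 | 1 |

Note that $p_v,q_v\ge0$ and $p_v+q_v=2$ always. Vertices of type $m$ come in pairs: the other end of the unique mono edge from $v$ inside $J$ also has $\mu=1$, hence type $m$. We call these two vertices *partners*. We write $\#a$ for the number of vertices of type $a$, and similarly for the other types.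

**Example (types $a$ and $b$).** These examples illustrate the definitions for pairs of valid colorings; the pairs are not minimal pairs across a gap of length 6. Take the prism: triangles $1,2,3$ and $1',2',3'$ with edges $ii'$. Let $x$ be $-1$ on $1,2',3'$ and $+1$ on $2,3,1'$. Let $y$ be $-1$ on $2,1',3'$ and $+1$ on $1,3,2'$. The mono edges are $23,2'3'$ for $x$ and $13,1'3'$ for $y$, so both are valid. Here $J=\{1,2,1',2'\}$ and $R=\{3,3'\}$. The edges inside $J$ are $12,1'2',11',22'$, all bich, so $H$ is a 4-cycle. The edge $23$ is mono in $x$, so $2$ has type $a$; so does $2'$, by $2'3'$. The edges $13$ and $1'3'$ are bich in $x$, so $1$ and $1'$ have type $b$.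

**Example (type $L$).** In $K_4$ let $x$ be $+1$ on $1,2$ and let $y$ be $+1$ on $1,3$, with $-1$ elsewhere. Then $J=\{2,3\}$ and $R=\{1,4\}$. Vertex $2$ sends a mono edge to $1$ and a bich edge to $4$ (in $x$); vertex $3$ sends a bich edge to $1$ and a mono edge to $4$. Both have type $L$, and $H$ is the single edge $23$.

**Example (types $m$ and $n$).** In the Petersen graph take the valid $x$ of Section 3 and $y=-x$. Then $J=V$ and $R=\emptyset$. The six vertices of color $+1$ have type $m$, in three pairs of partners, and the four vertices of color $-1$ have type $n$.

## 7. The condition $(\star)$ on cuts of $J$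

**Step 3: rewrite (3) in terms of $H$.** For $U\subseteq J$ and $W=J\setminus U$, let $c(U)$ be the number of $H$-edges between $U$ and $W$, and $\mu(U)$ the number of mono edges between $U$ and $W$. Write $p(U)=\sum_{v\in U}p_v$ and $q(W)=\sum_{v\in W}q_v$.

Passing from $x$ to $x^U$ toggles exactly the edges between $U$ and $V\setminus U=W\cup R$. The bich edges from $U$ to $W$ become mono, giving $+c(U)$; the mono edges from $U$ to $W$ become bich, giving $-\mu(U)$. At $v\in U$, the $\alpha_v$ mono edges to $R$ become bich and the $\beta_v$ bich edges to $R$ become mono. Passing from $y$ to $y^W=x^U$ toggles the edges between $W$ and $U\cup R$. Edges between $W$ and $U$ have the same status in $y$ as in $x$ and contribute $c(U)-\mu(U)$ again. At $v\in W$, the $\beta_v$ edges to $R$ that are mono in $y$ become bich, and the $\alpha_v$ edges that are bich in $y$ become mono. So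
$$E(x^U)-E(x)=c(U)-\mu(U)+\sum_{v\in U}(\beta_v-\alpha_v),\qquad E(x^U)-E(y)=c(U)-\mu(U)+\sum_{v\in W}(\alpha_v-\beta_v).\tag{4}$$

As a check, take the prism example with $U=\{2\}$, $W=\{1,1',2'\}$. Here $c(U)=2$, $\mu(U)=0$. The first formula gives $2-1=1$ and the second gives $2+(-1-1+1)=1$. Directly, $x^U$ has the mono edges $12,22',2'3'$, so $E(x^U)=3$, while $E(x)=E(y)=2$.

By (4), $E(x^U)-E(x)\ge|U|$ says $c(U)-\mu(U)\ge\sum_{v\in U}(1+\alpha_v-\beta_v)=p(U)$. Likewise $E(x^U)-E(y)\ge|W|$ says $c(U)-\mu(U)\ge q(W)$. So (3) becomes:

$$\text{there is no }U\subseteq J\text{ with } c(U)-\mu(U)<p(U)\ \text{ and }\ c(U)-\mu(U)<q(J\setminus U).\tag{$\star$}$$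

The rest of the proof constructs a set $U$ forbidden by $(\star)$.

**Step 4: a symmetry.** The purpose is to be able to assume $\#a\ge\#b$. Replace $(x,y)$ by $(-y,-x)$ and $(D_1,D_2)$ by $(-D_2,-D_1)$. As $\mathcal D(G)=-\mathcal D(G)$, the new numbers are again consecutive in $\mathcal D(G)$; $-y$ has $d\ge-D_1$, and $-x$ has $d\le-D_2$. The values $E$ and $\mathrm{dist}$ do not change under a global sign change, so $\Psi$ and its minimality are unchanged. The set $J$ is unchanged, and $-y=x$ on $J$, so $w$ and $H$ are unchanged. An edge between $J$ and $R$ is mono in $-y$ exactly when it is mono in $y$, that is, bich in $x$. So $\alpha_v$ and $\beta_v$ are exchanged, types $a$ and $b$ are exchanged, and the other types stay. Hence we may assume $\#a\ge\#b$.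

## 8. Color sums on $J$ and connectedness of $H$

Let $\nu=\#n$ and $\lambda=\#L$.

**Step 5: there are many vertices of the useful types.** This is where the size of the gap, through $w\ge3$, enters. Every $H$-edge joins vertices of opposite $x$-color. So each $H$-edge contributes $+1-1=0$ to $\sum_{v\in J}x(v)\deg_H(v)$, and this sum is $0$. We combine this with $\sum_{v\in J}x(v)=w$ in two ways.

First, $\deg_H(v)-2$ is $1$ for type $n$, $-1$ for type $L$, and $0$ otherwise. So
$$-2w=\sum_{v\in J}x(v)\bigl(\deg_H(v)-2\bigr)=\sum_{v\text{ of type }n}x(v)-\sum_{v\text{ of type }L}x(v),$$
and therefore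
$$\nu+\lambda\ge2w\ge6.\tag{5}$$

Second, $3-\deg_H(v)$ is $0$ for type $n$, $1$ for types $a,b,m$, and $2$ for type $L$. So, using $\#b\le\#a$,
$$3w=\sum_{v\in J}x(v)\bigl(3-\deg_H(v)\bigr)\le\#a+\#b+\#m+2\lambda\le2\#a+\#m+2\lambda.$$
Thus $\#a+\tfrac12\#m+\lambda\ge\tfrac32w\ge4.5$. Since $\#m$ is even, the left side is an integer, and
$$\#a+\tfrac12\#m+\lambda\ge5.\tag{6}$$

**Step 6: $H$ is connected.** We need paths in $H$ between prescribed vertices. By (5) some component of $H$, with vertex set $C$ say, contains a vertex of type $n$ or $L$. Such a vertex has $p_v=q_v=1$, so $p(C)>0$ and $q(C)>0$. Suppose $C'=J\setminus C$ is nonempty. Since $p(C')+q(C')=2|C'|>0$, we have $q(C')>0$ or $p(C')>0$. No $H$-edge joins $C$ and $C'$.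

- If $q(C')>0$, take $U=C$. Then $c(U)-\mu(U)\le0$, $p(U)=p(C)>0$ and $q(J\setminus U)=q(C')>0$.
- If $p(C')>0$, take $U=C'$. Then $c(U)-\mu(U)\le0$, $p(U)=p(C')>0$ and $q(J\setminus U)=q(C)>0$.

Both contradict $(\star)$. So $H$ is connected.

## 9. Paths joining two symbols beat the $p$-inequality

Before choosing $U$, let us see which sets satisfy $c(U)-\mu(U)<p(U)$. Put $\varphi(U)=c(U)-\mu(U)-p(U)$. For a single vertex, $\varphi(\{v\})=\deg_H(v)-\mu_v-p_v$, and the table gives
$$\varphi=2\ \text{ for types } n,b,\qquad \varphi=0\ \text{ for types } a,m,L.$$
So no single vertex makes $\varphi$ negative, but the types $a,m,L$ miss by the least possible amount. Now let $e_H(U)$ and $e_{\mathrm{mono}}(U)$ be the numbers of $H$-edges and of mono edges with both ends in $U$. Then $c(U)=\sum_{v\in U}\deg_H(v)-2e_H(U)$ and $\mu(U)=\sum_{v\in U}\mu_v-2e_{\mathrm{mono}}(U)$, so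
$$\varphi(U)=\sum_{v\in U}\varphi(\{v\})-2e_H(U)+2e_{\mathrm{mono}}(U).\tag{7}$$
Along a path in $H$, every vertex costs at most 2 and every edge gains 2. If both ends have type $a$, $m$ or $L$, there is one more edge than there are interior vertices, so the total is at most $-2$, unless a mono edge inside the path spoils it. A mono edge inside the path joins two partners. This tells us what to avoid.

**Definition (symbols, good pairs, $\Sigma'$).** Vertices of types $a,m,L$ are called symbols. A pair of distinct symbols is good if they are not partners. Let $\Sigma'$ consist of all vertices of types $a$ and $L$ and one vertex from each pair of partners. For example, in the Petersen pair of Section 6 the symbols are the six vertices of type $m$, each symbol is in a good pair with the four symbols other than itself and its partner, and $|\Sigma'|=3$.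

Any two elements of $\Sigma'$ form a good pair, and (6) says $|\Sigma'|\ge5$. Choosing a path between a good pair will take care of the first inequality in $(\star)$. The second, $c(U)-\mu(U)<q(J\setminus U)$, requires that enough vertices remain outside the path. So we want the path to use as few $n$-vertices as possible.

**Step 7: the choice of the path.** Since $H$ is connected and good pairs exist, there are paths in $H$ joining the two vertices of a good pair. Among all of them, over all good pairs, choose one, $\Pi$, with the smallest number $r$ of $n$-vertices and, subject to that, of smallest length. Let $s,s'$ be its ends.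

No interior vertex of $\Pi$ is a symbol. Suppose $t$ were one. As $t$ has at most one partner, it is not a partner of at least one of $s,s'$. The subpath of $\Pi$ from $t$ to that end joins a good pair, has at most $r$ vertices of type $n$, and is shorter than $\Pi$, contradicting the choice of $\Pi$. So the interior of $\Pi$ consists of $r$ vertices of type $n$ and some number $k\ge0$ of vertices of type $b$.

**Step 8: the path violates $(\star)$, granted one inequality.** We shall prove in Section 10 the following.

**Claim.** $\nu+\lambda\ge2r+3$.

Assume it, and let $U=V(\Pi)$, $W=J\setminus U$. Let $A,M,\Lambda$ be the numbers of ends of $\Pi$ of types $a,m,L$, so $A+M+\Lambda=2$. The only vertices of type $m$ in $U$ are ends of $\Pi$, and the two ends are not partners, so $e_{\mathrm{mono}}(U)=0$. The path has $r+k+1$ edges, so $e_H(U)\ge r+k+1$. By (7),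
$$\varphi(U)\le2(r+k)-2(r+k+1)=-2.$$
Since $p(U)=r+2A+M+\Lambda=r+A+2$, this says
$$c(U)-\mu(U)\le r+A<p(U).$$
(One can also see $c(U)-\mu(U)\le r+A$ directly. An interior $n$ sends at most one $H$-edge to $W$, an interior $b$ none, an end of type $a$ or $m$ at most one, an end of type $L$ none. So $c(U)\le r+A+M$. The partner of each $m$-end lies in $W$, so $\mu(U)=M$.)

For the second inequality, count only the vertices of types $n$ and $L$ in $W$, each with $q_v=1$:
$$q(W)\ge(\nu-r)+(\lambda-\Lambda)\ge r+3-\Lambda>r+A\ge c(U)-\mu(U).$$
The middle inequality is the Claim, and the strict one holds because $A+\Lambda\le2$. Both inequalities contradict $(\star)$. So Theorem 2 follows once the Claim is proved.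

## 10. Five disjoint balls of $n$-vertices around symbols

It remains to prove $\nu+\lambda\ge2r+3$. If $r\le1$, then $2r+3\le5<6\le\nu+\lambda$ by (5). So let $r\ge2$. The thought is that symbols forming good pairs are far apart, as measured by $n$-vertices: any path between two elements of $\Sigma'$ has at least $r$ of them. So balls of radius about $r/2$ around the elements of $\Sigma'$ are disjoint, and there are at least five.

Put $h=\lfloor r/2\rfloor$. Then $h\ge1$ and $r\ge h+1$. For $s\in\Sigma'$ let $B(s)$ be the set of $n$-vertices $v$ for which $H$ has a path from $s$ to $v$ containing at most $h$ vertices of type $n$, with $v$ included in the count.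

**Step 9: the sets $B(s)$, $s\in\Sigma'$, are pairwise disjoint.** This allows us to add up their sizes. Suppose $v\in B(s)\cap B(s')$ with $s\ne s'$ in $\Sigma'$. The union of the two paths contains a path from $s$ to $s'$. Its $n$-vertices are among those of the two paths, and $v$ is on both, so it has at most $2h-1<r$ of them. But $s,s'$ form a good pair, which contradicts the choice of $r$.

**Step 10: each ball is large enough.** We show that for every $s\in\Sigma'$
$$|B(s)|+[s\text{ is of type }L]\ge h+1,\tag{8}$$
where the bracket is 1 if $s$ has type $L$ and 0 otherwise.

Let $P$ be a path in $H$ from $s$ to another element of $\Sigma'$. Its ends form a good pair, so by the choice of $r$ it contains at least $r\ge h+1$ vertices of type $n$. Let $v_1,v_2,\dots$ be these in order from $s$. The initial piece of $P$ up to $v_i$ has exactly $i$ vertices of type $n$, so $v_1,\dots,v_h\in B(s)$. This proves (8) when $s$ has type $L$. For the other types we need one more vertex, and we find it by leaving $s$ in the other direction.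

Let $s$ have type $a$ or $m$, so $\deg_H(s)=2$. Let $Z$ be the component containing $s$ of the subgraph of $H$ induced by the vertices of $H$-degree 2. It is connected with all degrees at most 2, so it is a cycle (possibly two vertices joined by a double edge) or a path (possibly the single vertex $s$). If it were a cycle, its vertices would have no further $H$-edges. Then it would be all of $H$, since $H$ is connected; but $H$ contains $n$-vertices, which have degree 3. So $Z$ is a path, and exactly two $H$-edges leave it, its end edges: one at each end of the path, or both at $s$ if $Z=\{s\}$.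

The end edges lead to vertices whose $H$-degree is not 2, that is, of type $n$ or $L$. Neither leads to a vertex of type $L$. Such a vertex would form a good pair with $s$, since it is a symbol different from $s$ and has no partner, and the two would be joined through $Z$ by a path without $n$-vertices; this contradicts $r\ge2$. So both end edges lead to $n$-vertices.

Since $P$ starts in $Z$ and contains $n$-vertices, it leaves $Z$. It first does so through an end edge, which leads to an $n$-vertex, and this is $v_1$ because $Z$ contains no $n$-vertex. Let $u$ be the $n$-vertex to which the other end edge leads. Walking from $s$ along $Z$ to that end and on to $u$ is a path with one $n$-vertex, and $h\ge1$, so $u\in B(s)$. There are three cases.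

- If $u\notin\{v_1,\dots,v_h\}$, then $u,v_1,\dots,v_h$ are $h+1$ elements of $B(s)$, and (8) holds.
- If $u=v_j$ with $2\le j\le h$, walk from $s$ along $Z$ to $u=v_j$ and then along $P$ to $v_{h+1}$, which exists because $P$ has at least $h+1$ vertices of type $n$. The only $n$-vertices met are $v_j,\dots,v_{h+1}$, and there are $h+2-j\le h$ of them. The walk contains a path from $s$ to $v_{h+1}$, so $v_{h+1}\in B(s)$. Now $v_1,\dots,v_{h+1}\in B(s)$, and (8) holds.
- If $u=v_1$, both end edges of $Z$ lead to $v_1$. Let $X=Z\cup\{v_1\}$ (as a vertex set). No $H$-edge leaves $X$ from $Z$, and two of the three $H$-edges at $v_1$ go to $Z$, so $c(X)\le1$. Also $p(X)\ge p_{v_1}+p_s\ge1+1=2$. Since $X$ contains exactly one $n$-vertex and no $L$-vertex, (5) gives $q(J\setminus X)\ge\nu+\lambda-1\ge5$. So $c(X)-\mu(X)\le1$ is smaller than both $p(X)$ and $q(J\setminus X)$, contradicting $(\star)$. This case does not occur.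

**Step 11: adding up.** We sum (8) over $\Sigma'$. The sets $B(s)$ are disjoint sets of $n$-vertices, so their sizes add up to at most $\nu$. All $L$-vertices belong to $\Sigma'$, so the brackets add up to $\lambda$. With $|\Sigma'|\ge5$ and $h\ge(r-1)/2$,
$$\nu+\lambda\ge5(h+1)\ge\tfrac52(r+1)\ge2r+3.$$
The last inequality says $5r+5\ge4r+6$, that is, $r\ge1$. This proves the Claim. By Step 8 we have a contradiction with $(\star)$, which proves Theorem 2 and with it Theorem 1. $\blacksquare$

The number five is not a luxury in this argument. With only four elements in $\Sigma'$ the sum would give $\nu+\lambda\ge4(h+1)$, which for odd $r$ equals $2r+2$, one short of the Claim. The fifth element comes from rounding $4.5$ up in (6), that is, from $w\ge3$, which is the assumption that the gap is at least 6. In the Petersen graph the gap is 4, and the pair of Section 6 has $w=2$ and $|\Sigma'|=3$.
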